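# Minimax detection of a Brownian drift: the optimal stopping time exists, is unique, and needs no coin

## 1. Paths with a disorder, stopping rules, and their worst-case delay

Throughout, $\Omega=C[0,\infty)$ is the space of continuous paths, $X_t(\omega)=\omega(t)$ is the coordinate process, $\mathcal F^X_t=\sigma(X_s:s\le t)$ is the canonical filtration and $\mathcal F=\sigma(X_s:s\ge0)$. The constants $\mu\ne0$ and $\sigma>0$ are fixed.

**Definition 1 (disorder model).** For $\theta\in[0,\infty]$, $P_\theta$ is the probability measure on $(\Omega,\mathcal F)$ under which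
$$X_t=\mu(t-\theta)^++\sigma B_t,\qquad t\ge0,$$
with $B$ a standard Brownian motion. We write $E_\theta$ for its expectation.

So $\theta$ is the unknown time at which a drift $\mu$ is switched on, and $P_\infty$ is the law of $\sigma B$, the case of no disorder. For example, under $P_2$ the path is driftless until time $2$, and $P_2$ and $P_\infty$ agree on every event in $\mathcal F^X_2$: nothing seen up to time $2$ can tell them apart.

**Definition 2 (stopping time).** An $(\mathcal F^X_t)$-stopping time is a map $\tau:\Omega\to[0,\infty]$ with $\{\tau\le t\}\in\mathcal F^X_t$ for every $t\ge0$.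

The filtration is raw: it is not made right-continuous and no null sets are added. This matters. The time $\inf\{t:X_t\ge1\}$ is a stopping time, since $\{\tau\le t\}=\{\max_{s\le t}X_s\ge1\}$. The time $\tau^>=\inf\{t:X_t>1\}$ is not. Indeed the paths $\omega(s)=s$ and $\omega'(s)=s\wedge1$ agree on $[0,1]$, while $\tau^>(\omega)=1$ and $\tau^>(\omega')=\infty$. So $\{\tau^>\le1\}$ separates two paths that agree on $[0,1]$, and no event of $\mathcal F^X_1$ can do that. To decide whether $\tau^>\le1$ one must look an instant beyond time $1$.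

**Definition 3 (randomized stopping time).** Let $(\bar\Omega,\bar{\mathcal F},\bar P)$ be an auxiliary atomless probability space. A randomized stopping time is a jointly measurable map $\bar\tau:\Omega\times\bar\Omega\to[0,\infty]$ such that $\omega\mapsto\bar\tau(\omega,\bar\omega)$ is an $(\mathcal F^X_t)$-stopping time for each fixed $\bar\omega$. We write $\bar E_\theta$ for expectation under $P_\theta\otimes\bar P$, and $\bar P_\theta$ for this product measure.

Since $\bar P$ is atomless, it carries a uniform variable $U$ on $(0,1)$. Two examples: "stop at $0$ if $U<\frac12$, otherwise stop at $\inf\{t:X_t\ge 1\}$", and $-T\log U$, an exponential clock of mean $T$ that ignores the path.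

**Definition 4 (worst-case conditional delay).** For a stopping time $\tau$ it is
$$\sup_{\theta\ge0}E_\theta(\tau-\theta\mid\tau\ge\theta),$$
where $\theta$ ranges over those finite $\theta\in[0,\infty)$ for which $P_\theta(\tau\ge\theta)>0$. For a randomized time replace $E_\theta$ by $\bar E_\theta$ and $P_\theta$ by $\bar P_\theta$.

For example, the constant time $\tau=T$ has conditional delay $T-\theta$ for $\theta\le T$, and for $\theta>T$ the event $\{T\ge\theta\}$ is empty. Its worst-case delay is $T$, attained at $\theta=0$.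

**Definition 5 (the two classes and the two values).** Fix $T>0$. $\mathfrak M_T$ is the class of $(\mathcal F^X_t)$-stopping times with $E_\infty\tau=T$, and $\bar{\mathfrak M}_T$ is the class of randomized stopping times with $\bar E_\infty\bar\tau=T$. Put
$$\mathbb C(T)=\inf_{\tau\in\mathfrak M_T}\sup_{\theta\ge0}E_\theta(\tau-\theta\mid\tau\ge\theta),\qquad \bar{\mathbb C}(T)=\inf_{\bar\tau\in\bar{\mathfrak M}_T}\sup_{\theta\ge0}\bar E_\theta(\bar\tau-\theta\mid\bar\tau\ge\theta).$$

The constant $T$ lies in $\mathfrak M_T$, so $\mathbb C(T)\le T$. The exponential clock $-T\log U$ lies in $\bar{\mathfrak M}_T$; by lack of memory its conditional delay equals $T$ for every $\theta$, so its worst-case delay is again $T$.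

We can now ask: **are the two infima attained?** In words: we insist that without a disorder we wait $T$ on average before a false alarm. Is there a rule with the smallest worst-case delay, and must it flip a coin? The lectures "Lectures on some specific topics of" (http://www.lse.ac.uk/statistics/events/SpecialEventsandConferences/ShiryaevSlides1.pdf) put it as follows: "The existence of the optimal stopping times belonging to the classes $\mathfrak{M}_T$ and $\bar{\mathfrak{M}}_T$ for Variant C and Variant $\bar{\mathbb{C}}$ is still an open problem." The answer is yes to both existence questions.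

**Theorem 1.** Fix $T>0$, $\mu\ne0$, $\sigma>0$.

1. There is $\tau^*\in\mathfrak M_T$ attaining $\mathbb C(T)$.
2. $\mathbb C(T)=\bar{\mathbb C}(T)$, and $\bar\tau^*(\omega,\bar\omega):=\tau^*(\omega)$ belongs to $\bar{\mathfrak M}_T$ and attains $\bar{\mathbb C}(T)$.
3. If $\bar\tau\in\bar{\mathfrak M}_T$ attains $\bar{\mathbb C}(T)$, then $\bar\tau(\omega,\bar\omega)=\tau^*(\omega)$ a.e. for $P_\infty\otimes\bar P$ and for every $P_\theta\otimes\bar P$. In particular $\tau^*$ is a.s. unique in $\mathfrak M_T$.
4. $T\mapsto\mathbb C(T)$ is a strictly increasing, $1$-Lipschitz bijection of $(0,\infty)$, with $\mathbb C(T)\le T\le12\,\mathbb C(T)e^{2\mathbb C(T)\mu^2/\sigma^2}$. Hence $\tau^*$ is also optimal among (randomized) stopping times with $E_\infty\tau\ge T$. It is also the a.s. unique maximizer of $E_\infty\tau$ subject to $\sup_\theta E_\theta(\tau-\theta\mid\tau\ge\theta)\le\mathbb C(T)$.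

## 2. Observers who ignore the path, and zero drift

Suppose the rule does not look at the path, so $\bar\tau$ is a random time independent of $X$ with mean $T$. Taking $\theta=0$ gives conditional delay $\bar E_0\bar\tau=T$. So no blind rule has worst-case delay below $T$, and both the constant $T$ and the exponential clock achieve $T$. A blind rule can also be worse: stop at $0$ or at $2T$, with probability $\frac12$ each. The mean is $T$, but for $0<\theta\le2T$ the only rules still running are those aimed at $2T$, and the conditional delay is $2T-\theta$. The worst-case delay is $2T$. The conditioning on $\{\bar\tau\ge\theta\}$ punishes a rule for throwing away mass early.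

Suppose next that $\mu$ were $0$. Then $P_\theta=P_\infty$ for all $\theta$, and $\theta=0$ gives delay $E_\infty\tau=T$ for every rule in either class. The value is $T$ and it is attained by the constant and by the exponential clock, so uniqueness fails and some optimizers are genuinely random. Any proof that optimizers need no coin must therefore use $\mu\ne0$.

## 3. Normalization, likelihood weights, and the raw filtration

The map $\omega\mapsto\operatorname{sgn}(\mu)\,\omega/\sigma$ is a bijection of $\Omega$, measurable in both directions for every $\mathcal F^X_t$, and it carries $P_\theta$ for $(\mu,\sigma)$ to $P_\theta$ for $(|\mu|/\sigma,1)$. Stopping times correspond to stopping times and all expectations are preserved. So from now on $\sigma=1$ and $\mu>0$; at the end $\mu^2$ is to be read as $\mu^2/\sigma^2$. Write $\mathcal F_t=\mathcal F^X_t$ and $\mathcal F_{t+}=\bigcap_{h>0}\mathcal F_{t+h}$. A time $\tau$ with $\{\tau\le t\}\in\mathcal F_{t+}$ for all $t$ is called $(\mathcal F_{t+})$-optional; $\tau^>$ of Section 1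 is an example.

By Girsanov's theorem, $P_\theta=P_\infty$ on $\mathcal F_\theta$, and for $t\ge\theta$
$$\frac{dP_\theta}{dP_\infty}\Big|_{\mathcal F_t}=L^\theta_t:=\exp\{\mu(X_t-X_\theta)-\tfrac{\mu^2}2(t-\theta)\}.\tag{1}$$
Under $P_\infty$ the weight $L^\theta_t$ is independent of $\mathcal F_{\theta+}$, $E_\infty L^\theta_t=1$, and $(L^\theta_t)_{t\ge\theta}$ is an $(\mathcal F_{t+})$-martingale. With $s=t-\theta$ and $Z\sim\mathcal N(0,s)$, $E_\infty(L^\theta_t)^2=E\,e^{2\mu Z-\mu^2s}=e^{2\mu^2s-\mu^2s}=e^{\mu^2(t-\theta)}$.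

We need two facts about the raw filtration.

**Fact F1.** Let $a_t\omega=\omega(\cdot\wedge t)$. An $\mathcal F$-measurable $f$ is $\mathcal F_t$-measurable if and only if $f=f\circ a_t$. Likewise, if $f(\omega,x)$ is $\mathcal F_t\otimes\mathcal B$-measurable, then $f(\omega,x)=f(a_t\omega,x)$.

Since $a_t^{-1}\{X_s\in C\}=\{X_{s\wedge t}\in C\}$ for Borel $C$, we have $a_t^{-1}(\mathcal F)=\mathcal F_t$. If $f=f\circ a_t$, then $f$ is $a_t^{-1}(\mathcal F)$-measurable. Conversely an $\mathcal F_t$-measurable $f$ is $g\circ a_t$ with $g$ measurable, and $a_t\circ a_t=a_t$. The same argument with $a_t\times\mathrm{id}$ gives the second claim.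

**Fact F2.** Every $\mathcal F_{t+}$-measurable function is $P_\infty$-a.s. equal to an $\mathcal F_t$-measurable one, and $\mathcal F_{0+}$ is $P_\infty$-trivial.

First, under $P_\infty$ the increments $(X_{t+s}-X_t)_{s\ge0}$ are independent of $\mathcal F_{t+}$: for bounded $Z\in\mathcal F_{t+}$ and bounded continuous $g$, $E_\infty[Z\,g(X_{t+h+s_i}-X_{t+h},\,i\le k)]=E_\infty Z\;E_\infty g(X_{t+h+s_i}-X_{t+h},\,i\le k)$ for each $h>0$, and we let $h\downarrow0$. Hence, if $f$ is bounded and $\mathcal F_t$-measurable and $g$ is a bounded measurable function of these increments, then $E_\infty[fg\mid\mathcal F_{t+}]=fE_\infty g=E_\infty[fg\mid\mathcal F_t]$. Such products generate $\mathcal F$, so by a monotone class argument $E_\infty[Y\mid\mathcal F_{t+}]=E_\infty[Y\mid\mathcal F_t]$ a.s. for all bounded $\mathcal F$-measurable $Y$. If $Y$ is itself $\mathcal F_{t+}$-measurable, the left side is $Y$. (For unbounded functions, compose with a bounded injection such as $\arctan$.) Finally $\mathcal F_0=\sigma(X_0)$ and $X_0=0$ a.s.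

## 4. A stopping rule as an increasing process

Randomized stopping times will be replaced by a class that is convex and closed under weak limits.

**Definition 6 (relaxed class).** $\mathcal R$ is the set of processes $A=(A_t)_{t\ge0}$ with values in $[0,1]$ that are $(\mathcal F_{t+})$-adapted and have all paths nondecreasing and right-continuous. Put $S=1-A$, $S_{0-}:=1$, and
$$D_\theta(A)=\int_\theta^\infty E_\infty[L^\theta_tS_t]\,dt,\quad N_\theta(A)=E_\infty S_{\theta-},\quad M(A)=\int_0^\infty E_\infty S_t\,dt,\tag{2}$$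
$$J(A)=\inf\{c\ge0:\ D_\theta(A)\le cN_\theta(A)\ \text{ for all }\theta\in[0,\infty)\}.$$

Think of $A_t$ as the fraction of mass stopped by time $t$. A stopping time gives $A_t=\mathbf 1\{\tau\le t\}$. The exponential clock gives $A_t=1-e^{-t/T}$; here $S$ is deterministic, $D_\theta=\int_\theta^\infty e^{-t/T}dt=Te^{-\theta/T}$, $N_\theta=e^{-\theta/T}$ and $M=T$, so $J=T$, as in Section 1.

If $N_\theta(A)=0$, then $S_t\le S_{\theta-}=0$ a.s. for $t\ge\theta$, so $D_\theta(A)=0$. Hence $J(A)=\sup\{D_\theta/N_\theta:N_\theta>0\}$, and for finite $c$ the statement $J(A)\le c$ means exactly that $D_\theta(A)\le cN_\theta(A)$ for all $\theta$. Since $D_\theta,N_\theta,M$ are affine in $A$, the condition $J(A)\le c$ is convex in $A$. All these functionals depend on $A$ only up to $P_\infty$-indistinguishability.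

**Step 1: every randomized stopping time sits inside $\mathcal R$ with the same criterion.** Let $\bar\tau$ be a randomized stopping time and $A_t(\omega)=\bar P(\bar\tau(\omega,\cdot)\le t)$. It is nondecreasing and right-continuous in $t$, and $\mathcal F$-measurable in $\omega$ by Fubini. By F1, for each $\bar\omega$, $\mathbf 1\{\bar\tau(\omega,\bar\omega)\le t\}=\mathbf 1\{\bar\tau(a_t\omega,\bar\omega)\le t\}$. Integrating over $\bar\omega$ gives $A_t=A_t\circ a_t$, so $A_t$ is $\mathcal F_t$-measurable and $A\in\mathcal R$. By Fubini and (1),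
$$\bar E_\theta(\bar\tau-\theta)^+=\int_\theta^\infty\bar P_\theta(\bar\tau>t)\,dt=\int_\theta^\infty E_\theta S_t\,dt=D_\theta(A),$$
$$\bar P_\theta(\bar\tau\ge\theta)=E_\theta S_{\theta-}=N_\theta(A),\qquad\bar E_\infty\bar\tau=M(A),$$
the middle identity because $S_{\theta-}$ is $\mathcal F_\theta$-measurable and $P_\theta=P_\infty$ on $\mathcal F_\theta$. So the worst-case delay of $\bar\tau$ is $J(A)$.

**Step 2: comparing the values.** With $C^*(T):=\inf\{J(A):A\in\mathcal R,\ M(A)=T\}$, Step 1 and the constant time $T$ give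
$$C^*(T)\le\bar{\mathbb C}(T)\le\mathbb C(T)\le T.\tag{3}$$

The task is now to find a minimizer for $C^*(T)$ and to show that it is the indicator process of a stopping time of the raw filtration.

## 5. A bound on the delay forces exponential tails

This estimate supplies compactness: mass cannot escape to infinite time along a minimizing sequence.

**Lemma 1.** Let $J(A)\le c$ with $c\in(0,\infty)$, and put $\delta=\frac14e^{-2c\mu^2}$. Then
$$E_\infty S_t\le(1-\delta)^{\lfloor t/(3c)\rfloor},\qquad M(A)\le12\,c\,e^{2c\mu^2}.\tag{4}$$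
Consequently $J(A)>0$ if $M(A)>0$, and $T\le12\,C^*(T)e^{2C^*(T)\mu^2}$; in particular $C^*(T)>0$.

*Proof.* **Step 1: under $P_\theta$, half of the mass is gone by $\theta+2c$.** For $\theta\le s<t$, the martingale property gives $E_\infty[L^\theta_tS_t]\le E_\infty[L^\theta_tS_s]=E_\infty[L^\theta_sS_s]$, so $t\mapsto E_\infty[L^\theta_tS_t]$ is nonincreasing on $[\theta,\infty)$. With $L=L^\theta_{\theta+2c}$ this yields
$$2c\,E_\infty[LS_{\theta+2c}]\le\int_\theta^{\theta+2c}E_\infty[L^\theta_tS_t]\,dt\le D_\theta\le cN_\theta.$$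
Let $\Delta=S_{\theta-}-S_{\theta+2c}\in[0,S_{\theta-}]$. Since $L$ is independent of $\mathcal F_\theta$ and has mean $1$, $E_\infty[LS_{\theta-}]=N_\theta$. Hence $E_\infty[L\Delta]\ge\frac12N_\theta$.

**Step 2: transfer this to $P_\infty$.** Write $L\Delta=(LS_{\theta-}^{1/2})(\Delta S_{\theta-}^{-1/2})$ on $\{S_{\theta-}>0\}$; off this set $\Delta=0$. By Cauchy–Schwarz, independence, and $\Delta^2/S_{\theta-}\le\Delta$,
$$\tfrac14N_\theta^2\le E_\infty[L^2S_{\theta-}]\;E_\infty[\Delta^2/S_{\theta-};S_{\theta-}>0]\le e^{2c\mu^2}N_\theta\,E_\infty\Delta.$$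
So $E_\infty\Delta\ge\delta N_\theta$ (trivially if $N_\theta=0$), and $N_{\theta+3c}\le E_\infty S_{\theta+2c}=N_\theta-E_\infty\Delta\le(1-\delta)N_\theta$.

**Step 3: iterate.** From $N_0=1$ we get $N_{3ck}\le(1-\delta)^k$, and $E_\infty S_t\le N_{3ck}$ for $t\ge3ck$. Integrating, $M(A)\le\sum_k3c(1-\delta)^k=3c/\delta$, which is (4).

**Step 4: the consequences.** If $J(A)=0$, then (4) holds for every $c>0$, and $c\downarrow0$ gives $M(A)=0$. If $M(A)=T$ and $J(A)<\infty$, let $c\downarrow J(A)$ to get $T\le12J(A)e^{2J(A)\mu^2}$, and take the infimum over such $A$. $\square$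

## 6. A minimizer among increasing processes, and trading run length for delay

**Lemma 2.** There is $A\in\mathcal R$ with $M(A)=T$ and $J(A)=C^*(T)$.

*Proof.* Take $A^n\in\mathcal R$ with $M(A^n)=T$ and $J(A^n)\le c_n\downarrow C^*(T)$, $c_n\le T+1$; this is possible because $C^*(T)\le T$.

**Step 1: build a limit process.** The $A^n_q$ are bounded in $L^2(P_\infty)$. By weak sequential compactness and a diagonal argument, along a subsequence $A^n_q\rightharpoonup\alpha_q$ weakly in $L^2(P_\infty)$ for each rational $q\ge0$. Then $0\le\alpha_q\le1$, and $\alpha_p\le\alpha_q$ a.s. for $p<q$. Since $L^2(\mathcal F_{q+})$ is a closed subspace, it is weakly closed, so by F2 we may choose $\alpha_q$ to be $\mathcal F_q$-measurable and $[0,1]$-valued. Put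
$$\alpha'_q=\sup_{p\le q,\ p\in\mathbb Q_+}\alpha_p,\qquad A_t=\inf_{q>t,\ q\in\mathbb Q}\alpha'_q.$$
Then $\alpha'_q=\alpha_q$ a.s., $\alpha'_q$ is $\mathcal F_q$-measurable, and $q\mapsto\alpha_q'$ is nondecreasing for every path. So $A$ is nondecreasing, right-continuous and $(\mathcal F_{t+})$-adapted: $A\in\mathcal R$.

**Step 2: identify the limit at almost every time.** Let $\Lambda$ be the countable set of discontinuities of $t\mapsto E_\infty A_t$, together with $0$. For $t\notin\Lambda$, $E_\infty A_{t-}=E_\infty A_t$, so $A_{t-}=A_t$ a.s. For such $t$, for $0\le Y\in L^2(P_\infty)$ and rationals $p<t<q$, monotonicity of $A^n$ gives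
$$E_\infty[Y\alpha_p]\le\liminf_nE_\infty[YA^n_t]\le\limsup_nE_\infty[YA^n_t]\le E_\infty[Y\alpha_q].$$
As $q\downarrow t$ the right side tends to $E_\infty[YA_t]$. If $s<p<t$ then $A_s\le\alpha'_p$, so as $p\uparrow t$ the limit of the left side is at least $E_\infty[YA_s]$ for every $s<t$, hence at least $E_\infty[YA_{t-}]=E_\infty[YA_t]$. Therefore
$$E_\infty[YS^n_t]\to E_\infty[YS_t]\qquad(t\notin\Lambda,\ 0\le Y\in L^2).\tag{5}$$

**Step 3: pass to the limit in the functionals.** Taking $Y=L^\theta_t\in L^2$ in (5) and using Fatou in $t$, $D_\theta(A)\le\liminf_nD_\theta(A^n)$. For $\theta>0$ and $p<\theta$, $p\notin\Lambda$, we have $N_\theta(A^n)\le E_\infty S^n_p\to E_\infty S_p$; letting $p\uparrow\theta$, $\limsup_nN_\theta(A^n)\le N_\theta(A)$. For $\theta=0$, $N_0\equiv1$. Finally $M(A)=\lim M(A^n)=T$ by dominated convergence, with the integrable bound of Lemma 1 for $c=T+1$. Hence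
$$D_\theta(A)\le\liminf_n c_nN_\theta(A^n)\le C^*(T)N_\theta(A)\qquad\text{for all }\theta,$$
so $J(A)\le C^*(T)$, and equality holds since $M(A)=T$. $\square$

**Lemma 3.** If $A\in\mathcal R$, $J(A)\le c\in(0,\infty)$ and $M(A)>T$, then $C^*(T)<c$.

So surplus run length can be converted into strictly smaller delay. The conversion is by killing at a constant rate.

*Proof.* **Step 1: fix the killing rate so that the run length becomes $T$.** By Lemma 1, $M(A)<\infty$. For $\beta\ge0$ let $S''_t=e^{-\beta t}S_t$; for every $\beta\ge0$, $1-S''\in\mathcal R$. The function $\beta\mapsto M(1-S'')=\int_0^\infty e^{-\beta t}E_\infty S_t\,dt$ is continuous, exceeds $T$ at $\beta=0$ and tends to $0$ as $\beta\to\infty$. Choose $\beta>0$ with $M(1-S'')=T$.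

**Step 2: the delay drops below $c$ uniformly in $\theta$.** Let $N_\theta(A)>0$ and $h(s)=E_\infty[L^\theta_{\theta+s}S_{\theta+s}]/N_\theta(A)$. Then $0\le h\le1$, because $E_\infty[L^\theta_{\theta+s}S_{\theta+s}]\le E_\infty[L^\theta_{\theta+s}S_{\theta-}]=N_\theta(A)$, and $\int_0^\infty h\le c$. Since $N_\theta(1-S'')=e^{-\beta\theta}N_\theta(A)$,
$$\frac{D_\theta(1-S'')}{N_\theta(1-S'')}=\int_0^\infty e^{-\beta s}h(s)\,ds\le\int_0^ce^{-\beta s}ds=\frac{1-e^{-\beta c}}\beta<c.$$
The inequality holds because $\int_0^ce^{-\beta s}(1-h)\,ds\ge e^{-\beta c}\big(c-\int_0^ch\big)\ge e^{-\beta c}\int_c^\infty h\ge\int_c^\infty e^{-\beta s}h\,ds$. The bound does not depend on $\theta$, so $C^*(T)\le J(1-S'')<c$. $\square$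

## 7. Weak limits of path-made coins, and why a coin toss by the path is not enough

One would like to take stopping times $\tau_n$ that minimize, and pass to the limit. Lemma 2 does pass to the limit, but the limit is only in $\mathcal R$. Here is how indicators are lost. Let $\tau_n=\frac1n$ if $X_{1/n}>0$ and $\tau_n=1$ otherwise. For $t\in(0,1)$ and $n>1/t$, $\mathbf 1\{\tau_n\le t\}=\mathbf 1\{X_{1/n}>0\}$. For bounded $Y$,
$$E_\infty[Y\mathbf 1\{X_{1/n}>0\}]=E_\infty\big[E_\infty[Y\mid\mathcal F_{1/n}]\,\mathbf 1\{X_{1/n}>0\}\big]\to\tfrac12E_\infty Y,$$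
because $E_\infty[Y\mid\mathcal F_{1/n}]\to E_\infty[Y\mid\mathcal F_{0+}]=E_\infty Y$ in $L^1$ by Lévy's downward theorem and F2. The weak limit is "stop at $0$ with probability $\frac12$, otherwise stop at $1$": a genuine coin. Nor does convexity alone help. The minimizers form a convex set, but an extreme point of a set cut out by the inequalities $D_\theta\le cN_\theta$ need not be an indicator, just as cutting a square by a line produces corners that are not corners of the square.

So suppose a minimizer really randomizes: some mass stops at a time $\varsigma$ while an equal mass continues to a later time $\kappa$. The example suggests replacing the coin by the path: wait until $e=\varsigma+\varepsilon$, then stop both parts if $W_\varepsilon:=X_{\varsigma+\varepsilon}-X_\varsigma\ge0$ (suspicious, since $\mu>0$) and let both parts continue to $\kappa$ if $W_\varepsilon<0$. This fails for $\theta>e$. The change of $N_\theta$ is then, per pair of parts, the expectation of $(2\cdot\mathbf 1\{W_\varepsilon<0\}-1)\mathbf 1\{\kappa\ge\theta\}$,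 and since $\kappa$ may depend on $W_\varepsilon$ it has no definite sign. For a concrete case take $\varsigma=0$, $\varepsilon<\frac12$, and
$$A_t=\tfrac12+\tfrac12\mathbf 1\{\kappa\le t\},\qquad\kappa=\varepsilon\ \text{ if }X_\varepsilon<0,\qquad\kappa=1+\varepsilon\ \text{ if }X_\varepsilon\ge0.$$
Then $M(A)=\frac12(\varepsilon+\frac12)=\frac\varepsilon2+\frac14$ and $N_\theta(A)=\frac14$ for $\varepsilon<\theta\le1+\varepsilon$. The naive rule stops everything at $\varepsilon$: $M$ falls to $\varepsilon$, and $N_\theta$ falls to $0$ for all $\theta>\varepsilon$.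

The repair is to move, rather than discard, the mass that was going to continue on $\{W_\varepsilon>0\}$: it continues on the mirror path, in which the sign of $W_\varepsilon$ is flipped. In the example, this means: on $\{X_\varepsilon\ge0\}$ everything stops at $\varepsilon$; on $\{X_\varepsilon<0\}$ the part that was aimed at $\kappa=\varepsilon$ stops at $\varepsilon$, and the other part behaves as the continuing mass did on the reflected path, so it stops at $1+\varepsilon$. Now compare, calling the new process $A'$.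

- For $\theta>\varepsilon$: under $P_\theta$ the event $\{X_\varepsilon<0\}$ has probability $\frac12$. For $\varepsilon<\theta\le1+\varepsilon$, $N_\theta(A')=\frac14$ and $D_\theta(A')=\frac14(1+\varepsilon-\theta)$, and for larger $\theta$ both are $0$; these are the values for $A$.
- $M(A')=\varepsilon+\frac14$, a gain of $\frac\varepsilon2$.
- For $\theta=0$, with $\Phi$ the normal distribution function: $D_0(A)=\frac12\big(\varepsilon+\Phi(\mu\sqrt\varepsilon)\big)$ and $D_0(A')=\varepsilon+\frac12\Phi(-\mu\sqrt\varepsilon)$, so $D_0(A')-D_0(A)=\frac\varepsilon2-\frac12\big(2\Phi(\mu\sqrt\varepsilon)-1\big)=\frac\varepsilon2-\mu\sqrt{\varepsilon/2\pi}+O(\varepsilon^{3/2})$.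

Waiting costs order $\varepsilon$; moving mass from $\{W_\varepsilon>0\}$ to $\{W_\varepsilon<0\}$ gains order $\sqrt\varepsilon$, because the first event is more likely under an existing drift. The general proof has to do this simultaneously for all $\theta$.

## 8. A process that is not an indicator can be improved

**Definition 7 (labels, pure processes).** For $A\in\mathcal R$ and $w\in(0,1)$ let $\rho_w=\inf\{t\ge0:A_t\ge w\}$. Call $A$ pure if $P_\infty(\rho_u<\rho_v)=0$ for all $0<u<v<1$.

For $A_t=\mathbf 1\{\tau\le t\}$ every $\rho_w$ is $\tau$, so $A$ is pure. For $A_t=1-e^{-t/T}$, $\rho_w=-T\log(1-w)$ is strictly increasing in $w$, so $A$ is not pure. Think of $w$ as the name of an infinitesimal part of the mass and of $\rho_w$ as the time at which that part stops.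

By right-continuity $\{\rho_w\le t\}=\{A_t\ge w\}$. So each $\rho_w$ is $(\mathcal F_{t+})$-optional, $\{(\omega,w):\rho_w\le t\}\in\mathcal F_{t+}\otimes\mathcal B(0,1)$, $(\omega,w)\mapsto\rho_w(\omega)$ is jointly measurable, $w\mapsto\rho_w$ is nondecreasing, and
$$A_t=\int_0^1\mathbf 1\{\rho_w\le t\}\,dw\ (t\ge0),\qquad A_{t-}=\int_0^1\mathbf 1\{\rho_w<t\}\,dw\ (t>0).\tag{6}$$
If $A$ is pure and $\tau:=\rho_{1/2}<\infty$ a.s., then a.s. $\rho_w=\tau$ for all rational $w$, hence by monotonicity for all $w\in(0,1)$, and so a.s. $A_t=\mathbf 1\{\tau\le t\}$ for all $t$. Conversely, if $P_\infty(\exists t:0<A_t<1)>0$, then $A$ is not pure: whenever $0<u<A_t<v<1$ we have $\rho_u\le t<\rho_v$, and $u,v$ may be taken rational, so some rational pair has $P_\infty(\rho_u<\rho_v)>0$.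

**Lemma 4.** Let $A\in\mathcal R$ with $J(A)\le c\in(0,\infty)$, and let $A$ be not pure. Then there is $A'\in\mathcal R$ with $J(A')\le c$ and $M(A')>M(A)$.

*Proof.* **Step 1: pair early labels with late labels.** The purpose is to have a whole interval of pairs (one part stops at $\varsigma$, one continues to $\kappa$) on a single probability space. Pick $u_0<v_0$ in $(0,1)$ with $P_\infty(\rho_{u_0}<\rho_{v_0})>0$. Let $I=(0,\delta_0)$ with $0<\delta_0<\min(u_0,1-v_0)$, and for $x\in I$ put
$$\varsigma(\omega,x)=\rho_{u_0-x}(\omega),\qquad\kappa(\omega,x)=\rho_{v_0+x}(\omega).$$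
Then $\varsigma\le\kappa$, and $P_\infty(\varsigma(\cdot,x)<\kappa(\cdot,x))\ge P_\infty(\rho_{u_0}<\rho_{v_0})>0$ for each $x$. The labels $u_0-x$ and $v_0+x$ fill two disjoint intervals.

Let $\hat\Omega=\Omega\times I$ and $\hat P=P_\infty\otimes\mathrm{Leb}$, a finite measure with expectation $\hat E$; conditional expectations and independence refer to its normalization. Put $\mathcal H_t=\mathcal F_t\otimes\mathcal B(I)$ and $\mathcal H_{t+}=\bigcap_{h>0}\mathcal H_{t+h}$. Since $\{\varsigma\le t\}=\{A_t(\omega)\ge u_0-x\}\in\mathcal F_{t+}\otimes\mathcal B(I)\subset\mathcal H_{t+}$, and likewise for $\kappa$, both are stopping times of the right-continuous filtration $(\mathcal H_{t+})$. They are a.s. finite: by Lemma 1, $E_\infty S_t\to0$, so $A_t\uparrow1$ a.s.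

Let $\mathcal H_{\varsigma+}$ be the $\sigma$-algebra of measurable sets $E$ with $E\cap\{\varsigma\le t\}\in\mathcal H_{t+}$ for all $t$, and similarly for other stopping times. We use three facts.

- $\mathcal H_{\varsigma+}\subset\mathcal H_{\kappa+}$, because $\varsigma\le\kappa$ gives $E\cap\{\kappa\le t\}=E\cap\{\varsigma\le t\}\cap\{\kappa\le t\}$.
- $\{\varsigma<\kappa\}\in\mathcal H_{\varsigma+}$, because $\{\varsigma<\kappa\}\cap\{\varsigma\le t\}=\{\varsigma\le t<\kappa\}\cup\bigcup_{q\in\mathbb Q,\,0\le q<t}\{\varsigma\le q<\kappa\}\in\mathcal H_{t+}$ (if $\varsigma<\kappa\le t$, pick a rational in $[\varsigma,\kappa)$).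
- $\bigcap_n\mathcal H_{(\varsigma+1/n)+}=\mathcal H_{\varsigma+}$: if $E$ is in the left side, then $E\cap\{\varsigma\le t\}=E\cap\{\varsigma+\frac1n\le t+\frac1n\}\in\mathcal H_{(t+1/n)+}$ for all $n$, hence is in $\mathcal H_{t+}$; the other inclusion follows from $\varsigma\le\varsigma+\frac1n$.

As in the proof of F2, the increments of $X$ after $t$ are independent of $\mathcal H_{t+}$, so $X$ is an $(\mathcal H_{t+})$-Brownian motion. By the strong Markov property, $W_y=X_{\varsigma+y}-X_\varsigma$, $y\ge0$, is a Brownian motion independent of $\mathcal H_{\varsigma+}$. Put $\ell_y=\exp(\mu W_y-\frac{\mu^2}2y)$, and for $\varepsilon>0$ let $e=\varsigma+\varepsilon$.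

**Step 2: a measure-preserving reflection of one short increment.** Its purpose is to exchange $\{W_\varepsilon>0\}$ with $\{W_\varepsilon<0\}$ without changing the increments outside $[\varsigma,\varsigma+\varepsilon]$. For $s\ge0$ let
$$(R_s\omega)(t)=\omega(t)-2\,\frac{(t-s)^+\wedge\varepsilon}{\varepsilon}\,\big(\omega(s+\varepsilon)-\omega(s)\big).$$
It leaves $\omega$ unchanged on $[0,s]$ and shifts it by a constant after $s+\varepsilon$. It changes the sign of $\omega(s+\varepsilon)-\omega(s)$, so $R_sR_s=\mathrm{id}$. Write $RX:=R_\varsigma X$ (and $R=\mathrm{id}$ on the null set $\{\varsigma=\infty\}$). With $X^\varsigma$ the path stopped at $\varsigma$, $X$ is built from $(\varsigma,X^\varsigma,W)$ by $X_t=X^\varsigma_t+W_{(t-\varsigma)^+}$, and $RX$ is built in the same way from $(\varsigma,X^\varsigma,\hat W)$ with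
$$\hat W_y=W_y-2\,\frac{y\wedge\varepsilon}\varepsilon\,W_\varepsilon.$$
The bridge $W_y-\frac y\varepsilon W_\varepsilon$ ($y\le\varepsilon$), the endpoint $W_\varepsilon$, and the increments of $W$ after $\varepsilon$ are independent. Passing from $W$ to $\hat W$ only changes the sign of the endpoint, whose law is symmetric. So $\hat W$ is a Brownian motion, and, being a function of $W$, it is independent of $\mathcal H_{\varsigma+}$. As $\varsigma$ and $X^\varsigma$ are $\mathcal H_{\varsigma+}$-measurable, for every $\mathcal H_{\varsigma+}$-measurable $Z$ and measurable $F\ge0$,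
$$\hat E[F(Z,X)]=\hat E[F(Z,RX)].\tag{7}$$
When (7) is used, $Z$ contains $\varsigma$, so $\varsigma$ is not re-evaluated at the reflected path. For instance $W_\varepsilon=X_{\varsigma+\varepsilon}-X_\varsigma$ becomes $-W_\varepsilon$.

**Step 3: choose $\varepsilon$ and the set where the gain beats the cost.** Let
$$\Gamma_\varepsilon=\hat E\Big[\mathbf 1\{W_\varepsilon>0\}(1-e^{-2\mu W_\varepsilon})\int_\varepsilon^\infty\ell_y\mathbf 1\{\kappa>\varsigma+y\}\,dy\,\Big|\,\mathcal H_{\varsigma+}\Big],\qquad K=\{\varsigma<\kappa,\ \Gamma_\varepsilon\ge2\varepsilon\}\in\mathcal H_{\varsigma+},$$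
with a fixed $\mathcal H_{\varsigma+}$-measurable version of $\Gamma_\varepsilon$. Step 6 will show that $\Gamma_\varepsilon$ is the gain in delay and $2\varepsilon$ bounds the cost. We claim that one can choose $\varepsilon\in(0,c/2]$ with $\hat P(K)>0$.

Since $\hat P(\varsigma<\kappa)>0$, there is $\eta>0$ with $\hat P(Q)>0$ for $Q=\{\kappa>\varsigma+\eta\}$. Let $Y=\mathbf 1_Q\int_{\eta/2}^\eta\ell_y\,dy$; it is integrable because $\ell_y$ has mean $1$, and $Y>0$ on $Q$ a.s. The function $z\mapsto1-e^{-2\mu z}$ is concave and vanishes at $0$, so $1-e^{-2\mu z}\ge bz$ on $[0,1]$ with $b=1-e^{-2\mu}>0$; this is where $\mu\ne0$ enters. For $\varepsilon\le1\wedge\frac\eta2$, keep only the event $\{W_\varepsilon\ge\sqrt\varepsilon\}$ and the range $y\in[\eta/2,\eta]$: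
$$\Gamma_\varepsilon\ge b\sqrt\varepsilon\;G_\varepsilon,\qquad G_\varepsilon:=\hat E[\mathbf 1\{W_\varepsilon\ge\sqrt\varepsilon\}\,Y\mid\mathcal H_{\varsigma+}].$$

It remains to see that $G_\varepsilon$ does not degenerate. Let $\varepsilon=1/n\to0$ and $Y_\varepsilon=\hat E[Y\mid\mathcal H_{(\varsigma+\varepsilon)+}]$. By Lévy's downward theorem and the third fact of Step 1, $Y_\varepsilon\to Y_0:=\hat E[Y\mid\mathcal H_{\varsigma+}]$ in $L^1$. Since $W_\varepsilon$ is $\mathcal H_{(\varsigma+\varepsilon)+}$-measurable, $G_\varepsilon=\hat E[\mathbf 1\{W_\varepsilon\ge\sqrt\varepsilon\}Y_\varepsilon\mid\mathcal H_{\varsigma+}]$. Since $W_\varepsilon$ is independent of $\mathcal H_{\varsigma+}$, with $p:=P(\mathcal N(0,1)\ge1)>0$ we have $pY_0=\hat E[\mathbf 1\{W_\varepsilon\ge\sqrt\varepsilon\}Y_0\mid\mathcal H_{\varsigma+}]$. Subtracting, $\|G_\varepsilon-pY_0\|_{L^1}\le\|Y_\varepsilon-Y_0\|_{L^1}\to0$.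

Because $\hat E[Y;Y_0=0]=\hat E[Y_0;Y_0=0]=0$, we have $Q\subset\{Y_0>0\}$ a.s.; also $Q\subset\{\varsigma<\kappa\}$ a.s. So $\hat P(\varsigma<\kappa,\,Y_0>0)>0$, and there is $\zeta>0$ with $\hat P(\varsigma<\kappa,\,Y_0>\zeta)>0$. Convergence in $L^1$ implies convergence in measure, so $\hat P(\varsigma<\kappa,\,G_\varepsilon\ge p\zeta/2)>0$ for all small $\varepsilon=1/n$. On this event, up to a null set, $\Gamma_\varepsilon\ge\frac12bp\zeta\sqrt\varepsilon\ge2\varepsilon$ as soon as $\sqrt\varepsilon\le bp\zeta/4$. This proves the claim. Fix such an $\varepsilon$.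

**Step 4: define the new process.** Write $\kappa^R=\kappa(RX,x)$. Let $\rho'_w=\rho_w$ except for the labels $w=u_0-x$ and $w=v_0+x$ with $(\omega,x)\in K$. For these set:

- if $W_\varepsilon\ge0$: $\rho'_{u_0-x}=\rho'_{v_0+x}=e$;
- if $W_\varepsilon<0$: $\rho'_{v_0+x}=\kappa\vee e$ and $\rho'_{u_0-x}=\kappa^R\vee e$.

Let $A'_t=\int_0^1\mathbf 1\{\rho'_w\le t\}\,dw$. Its paths are nondecreasing, right-continuous and $[0,1]$-valued, and $A'_{t-}=\int_0^1\mathbf 1\{\rho'_w<t\}\,dw$ for $t>0$. That $\rho'_w$ need not be monotone in $w$ is harmless.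

**Step 5: $A'$ does not look into the future.** Since $K\in\mathcal H_{\varsigma+}\subset\mathcal H_{\kappa+}$, the sets $\{\varsigma\le t\}\setminus K$ and $\{\kappa\le t\}\setminus K$ are in $\mathcal H_{t+}$. So are $K\cap\{e\le t\}=K\cap\{\varsigma\le t-\varepsilon\}$ and, $W_\varepsilon$ being $\mathcal H_{e+}$-measurable, $\{e\le t,\,W_\varepsilon<0\}$. For $\kappa^R$, fix $h>0$. Since $\{\kappa\le t\}\in\mathcal H_{t+}\subset\mathcal F_{t+h}\otimes\mathcal B(I)$, F1 gives $\mathbf 1\{\kappa(\omega,x)\le t\}=k(a_{t+h}\omega,x)$ with $k$ measurable. Hence $\mathbf 1\{\kappa^R\le t\}=k(a_{t+h}(RX),x)$. On $\{e\le t\}$ the reflected increment lies before time $t$, so $a_{t+h}(RX)$ is a measurable function of $(\varsigma,a_{t+h}X)$; measurability holds because $(s,\omega)\mapsto R_s\omega$ is continuous for locally uniform convergence, whose Borel $\sigma$-algebra is $\mathcal F$. As $\varsigma\mathbf 1\{e\le t\}$ is $\mathcal H_{t+}$-measurable, $\{e\le t,\,\kappa^R\le t\}\in\mathcal H_{t+h}$ for every $h>0$, so it lies in $\mathcal H_{t+}$.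 Therefore
$$\{\rho'_{u_0-x}\le t\}=(\{\varsigma\le t\}\setminus K)\cup\big(K\cap\{e\le t\}\cap(\{W_\varepsilon\ge0\}\cup\{W_\varepsilon<0,\ \kappa^R\le t\})\big)\in\mathcal H_{t+},$$
and the same with $\varsigma$ and $\kappa^R$ both replaced by $\kappa$ holds for $\{\rho'_{v_0+x}\le t\}$. Integrating over labels, Fubini shows that $A'_t$ is $\mathcal F_{t+h}$-measurable for every $h>0$. So $A'\in\mathcal R$.

**Step 6: the delay does not exceed the old delay by more than a boundary term.** Changes occur only on $K$, where $\varsigma<\kappa$. Let $\Delta_t$ be the change of $\mathbf 1\{\rho_{u_0-x}>t\}+\mathbf 1\{\rho_{v_0+x}>t\}$, so that $S'_t-S_t=\int_I\mathbf 1_K\Delta_t\,dx$ with $S'=1-A'$. On $K$: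
$$\begin{aligned}&\Delta_t=0&&(t<\varsigma),\\&\Delta_t=2-\mathbf 1\{\kappa>t\}\in[1,2]&&(\varsigma\le t<e),\\&\Delta_t=\mathbf 1\{W_\varepsilon<0\}\mathbf 1\{\kappa^R>t\}-\mathbf 1\{W_\varepsilon\ge0\}\mathbf 1\{\kappa>t\}&&(t\ge e).\end{aligned}\tag{8}$$
For $t<\varsigma$ all four stopping times exceed $t$. For $\varsigma\le t<e$ both new times exceed $t$, and of the old ones only $\kappa$ can. For $t\ge e$ the new sum is $\mathbf 1\{W_\varepsilon<0\}(\mathbf 1\{\kappa>t\}+\mathbf 1\{\kappa^R>t\})$ and the old one is $\mathbf 1\{\kappa>t\}$.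

Apply (7) with $Z=(x,\varsigma,\mathbf 1_K)$. The reflection turns $W_\varepsilon$ into $-W_\varepsilon$ and, since $R_\varsigma R_\varsigma=\mathrm{id}$, turns $\kappa^R$ into $\kappa$. So for $t\ge\theta$, with $\hat L^\theta_t=L^\theta_t(RX)$,
$$\hat E\big[\mathbf 1_K\mathbf 1\{t\ge e\}L^\theta_t\mathbf 1\{W_\varepsilon<0\}\mathbf 1\{\kappa^R>t\}\big]=\hat E\big[\mathbf 1_K\mathbf 1\{t\ge e\}\hat L^\theta_t\mathbf 1\{W_\varepsilon>0\}\mathbf 1\{\kappa>t\}\big],\tag{9}$$
and the same holds after intersecting with any event that depends only on $\varsigma$. For $t\ge e$ and $t\ge\theta$ we have $(RX)_t=X_t-2W_\varepsilon$ and $(RX)_\theta=X_\theta-2\frac r\varepsilon W_\varepsilon$ with $r=(\theta-\varsigma)^+\wedge\varepsilon$. Hence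
$$\hat L^\theta_t=L^\theta_t\exp\{-2\mu(1-r/\varepsilon)W_\varepsilon\}.\tag{10}$$
So $\hat L^\theta_t\le L^\theta_t$ on $\{W_\varepsilon>0\}$; if $\theta\ge e$ then $\hat L^\theta_t=L^\theta_t$; and if $\theta\le\varsigma$ the factor is $e^{-2\mu W_\varepsilon}$.

Since the labels $v_0+x$ form a part of $(0,1)$, $\int_\theta^\infty\hat E[L^\theta_t\mathbf 1\{\kappa>t\}]\,dt\le D_\theta(A)\le cN_\theta(A)\le c$. So all terms with $t\ge e$ have finite integrals, and differences are well defined. As $\{W_\varepsilon=0\}$ is null, (8) and (9) give $D_\theta(A')-D_\theta(A)=\mathrm I-\mathrm{II}$ with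
$$\mathrm I=\int_\theta^\infty\hat E\big[\mathbf 1_KL^\theta_t\mathbf 1\{\varsigma\le t<e\}(2-\mathbf 1\{\kappa>t\})\big]dt,$$
$$\mathrm{II}=\int_\theta^\infty\hat E\big[\mathbf 1_K\mathbf 1\{t\ge e\}\mathbf 1\{W_\varepsilon>0\}\mathbf 1\{\kappa>t\}(L^\theta_t-\hat L^\theta_t)\big]dt,\qquad0\le\mathrm{II}\le c.$$
Split $K$ according to the position of $\theta$.

*On $\{\theta>e\}$.* In I, $t\ge\theta>e$ contradicts $t<e$; in II, $\hat L^\theta_t=L^\theta_t$. Both contributions are $0$.

*On $\{\varsigma<\theta\le e\}$.* II contributes at least $0$. In I only $t\in[\theta,e)\subset[\theta,\theta+\varepsilon)$ matters. The event $K\cap\{\varsigma<\theta\}=\bigcup_nK\cap\{\varsigma\le\theta-\frac1n\}$ is in $\mathcal H_\theta$, and so is $\{e<\theta\}$; hence $K\cap\{\varsigma<\theta\le e\}\in\mathcal H_\theta$. As $L^\theta_t$ is independent of $\mathcal H_\theta$ with mean $1$, I contributes at most $2\varepsilon\hat P(K,\varsigma<\theta\le e)\le c\,\hat P(K,\varsigma<\theta\le e)$, by $\varepsilon\le c/2$.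

*On $\{\theta\le\varsigma\}$.* Here $L^\theta_{\varsigma+y}=L^\theta_\varsigma\ell_y$ for all such $\theta$ at once, and $L^\theta_\varsigma\mathbf 1\{\theta\le\varsigma\}$ is $\mathcal H_{\varsigma+}$-measurable. Substitute $t=\varsigma+y$ and condition on $\mathcal H_{\varsigma+}$. II contributes exactly $\hat E[\mathbf 1_{K\cap\{\theta\le\varsigma\}}L^\theta_\varsigma\Gamma_\varepsilon]$, which is finite, being at most $c$. I contributes at most
$$2\hat E\Big[\mathbf 1_{K\cap\{\theta\le\varsigma\}}L^\theta_\varsigma\int_0^\varepsilon\ell_y\,dy\Big]=2\varepsilon\,\hat E[\mathbf 1_{K\cap\{\theta\le\varsigma\}}L^\theta_\varsigma]\le\hat E[\mathbf 1_{K\cap\{\theta\le\varsigma\}}L^\theta_\varsigma\Gamma_\varepsilon],$$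
because $\Gamma_\varepsilon\ge2\varepsilon$ on $K$. So the net contribution is at most $0$.

Adding up,
$$D_\theta(A')\le D_\theta(A)+c\,\hat P(K,\ \varsigma<\theta\le e)\qquad\text{for all }\theta\ge0.\tag{11}$$

**Step 7: the surviving mass makes up for the boundary term.** $N_\theta(A')-N_\theta(A)$ is the $\hat E$-expectation of the change of $\mathbf 1\{\rho_{u_0-x}\ge\theta\}+\mathbf 1\{\rho_{v_0+x}\ge\theta\}$ on $K$. On $K\cap\{\theta\le\varsigma\}$ the change is $0$, since all four times are at least $\varsigma$. On $K\cap\{\varsigma<\theta\le e\}$ it is $2-\mathbf 1\{\kappa\ge\theta\}\ge1$. On $K\cap\{\theta>e\}$ it is $\mathbf 1\{W_\varepsilon<0\}\mathbf 1\{\kappa^R\ge\theta\}-\mathbf 1\{W_\varepsilon\ge0\}\mathbf 1\{\kappa\ge\theta\}$, which has expectation $0$ by (7). So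
$$N_\theta(A')\ge N_\theta(A)+\hat P(K,\ \varsigma<\theta\le e).\tag{12}$$
From (11), $D_\theta(A)\le cN_\theta(A)$ and (12),
$$D_\theta(A')\le cN_\theta(A)+c\,\hat P(K,\ \varsigma<\theta\le e)\le cN_\theta(A')\qquad\text{for all }\theta\ge0,$$
that is, $J(A')\le c$.

**Step 8: the run length grows.** In $M(A')-M(A)=\int_0^\infty\hat E[\mathbf 1_K\Delta_t]\,dt$ the part with $t\ge e$ vanishes by (8) and (7), all integrals being finite because $M(A)<\infty$ by Lemma 1. The part $\varsigma\le t<e$ is at least $\varepsilon\hat P(K)$. So $M(A')-M(A)\ge\varepsilon\hat P(K)>0$. $\square$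

## 9. Removing the infinitesimal look-ahead

Purity will give an $(\mathcal F_{t+})$-optional time, while $\mathfrak M_T$ asks for a stopping time of the raw filtration. In Section 1, $\inf\{t:X_t>1\}$ could be replaced by $\inf\{t:X_t\ge1\}$, which is a.s. equal to it under $P_\infty$. The general statement uses that, in a Brownian filtration, such a time can be announced by strictly earlier times.

**Lemma 5.** Let $\tau$ be an $(\mathcal F_{t+})$-optional time with $P_\infty(0<\tau<\infty)=1$. There is an $(\mathcal F^X_t)$-stopping time $\tau^*$ with $\tau^*=\tau$ $P_\infty$-a.s.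

*Proof.* **Step 1: a continuous process that vanishes exactly from $\tau$ on.** Let $\mathcal G_t=\mathcal F_t\vee\{P_\infty\text{-null sets}\}$. It contains $\mathcal F_{t+}$ by F2. It is right-continuous: if $E\in\bigcap_h\mathcal G_{t+h}$, then $E$ is a.s. equal to some $E_n\in\mathcal F_{t+1/n}$ for each $n$, hence a.s. equal to $\limsup_nE_n\in\mathcal F_{t+}$, hence in $\mathcal G_t$. So $\tau$ is a $(\mathcal G_t)$-stopping time. By the Brownian martingale representation theorem every bounded $(\mathcal G_t)$-martingale has a continuous version. Let $m_t=E_\infty[e^{-\tau}\mid\mathcal G_t]$ be continuous and put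
$$V_t=e^{-t\wedge\tau}-m_t=E_\infty[(e^{-t}-e^{-\tau})^+\mid\mathcal G_t]\quad\text{a.s. for each }t,$$
the identity because $e^{-t\wedge\tau}-e^{-\tau}=(e^{-t}-e^{-\tau})^+$. As a nonincreasing process minus a martingale, $V$ is a continuous supermartingale, and it is a.s. nonnegative; so a.s. it stays at $0$ after hitting $0$. For rational $t$: since $\{V_t=0,\,t<\tau\}\in\mathcal G_t$, $0=E_\infty[V_t;V_t=0,t<\tau]=E_\infty[e^{-t}-e^{-\tau};V_t=0,t<\tau]$ with a positive integrand, so $V_t>0$ a.s. on $\{t<\tau\}$; and $V_t=0$ a.s. on $\{t\ge\tau\}$. Hence a.s. $V>0$ on $[0,\tau)$, because a zero at $s<\tau$ would force zeros at rationals in $(s,\tau)$, and $V=0$ on $[\tau,\infty)$ by continuity. Since $\mathcal G_0$ is trivial, $V_0$ is a.s. the constant $v=1-E_\infty e^{-\tau}>0$.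

**Step 2: announce $\tau$ strictly from below.** For $n>1/v$ let $\tau_n=\inf\{t:V_t\le1/n\}$. Since $V$ is continuous with $V_0=v>1/n$ and $V_\tau=0$, a.s. $V_{\tau_n}=1/n$ and $\tau_n<\tau_{n+1}<\tau$. The limit $\lim_n\tau_n\le\tau$ is a zero of $V$, so $\tau_n\uparrow\tau$.

**Step 3: replace the $\tau_n$ by times that are strictly predictable for the raw filtration.** For rational $q>0$ choose $U_{n,q}\in\mathcal F_q$ a.s. equal to $\{\tau_n<q\}$, and set $\tau'_n=\inf\{q:\omega\in U_{n,q}\}$. Then $\{\tau'_n<t\}=\bigcup_{q<t}U_{n,q}\in\mathcal F_t$ for all $t$, and a.s. $\tau'_n=\inf\{q:\tau_n<q\}=\tau_n$. Put $\lambda_n=\max_{m\le n}\tau'_m$ (over indices $>1/v$); then $\{\lambda_n<t\}\in\mathcal F_t$, and $\lambda_n$ is nondecreasing in $n$ for every path.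

**Step 4: define $\tau^*$ and check it at every path.** Let $\tau^*=\sup_n\lambda_n$ if $\lambda_n<\sup_m\lambda_m$ for every $n$, and $\tau^*=\infty$ otherwise. By Steps 2 and 3, $\tau^*=\tau$ a.s. For every $t\ge0$,
$$\{\tau^*\le t\}=\{\lambda_n<t\ \forall n\}\cap\{\forall n\ \exists m:\lambda_m>\lambda_n\}.$$
Indeed, if $\tau^*\le t$ then $\lambda_n<\sup_m\lambda_m=\tau^*\le t$ for all $n$; conversely the right side forces $\tau^*=\sup_n\lambda_n\le t$. The first set on the right is in $\mathcal F_t$. On it, $\{\lambda_m>\lambda_n\}$ coincides with $\bigcup_{s\in\mathbb Q,\,0<s<t}\{\lambda_n<s\}\setminus\{\lambda_m<s\}\in\mathcal F_t$: if $\lambda_n<\lambda_m<t$, take a rational $s$ with $\lambda_n<s\le\lambda_m$. So $\{\tau^*\le t\}\in\mathcal F_t$. $\square$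

## 10. Existence, equality of the two values, uniqueness

We prove parts 1–3 of Theorem 1. Let $c=C^*(T)$, which lies in $(0,T]$ by (3) and Lemma 1. A minimizer means $A\in\mathcal R$ with $M(A)=T$ and $J(A)=c$; one exists by Lemma 2.

**Step 1: every minimizer is pure.** If a minimizer $A$ were not pure, Lemma 4 would give $A'$ with $J(A')\le c$ and $M(A')>T$, and Lemma 3 applied to $A'$ would give $C^*(T)<c=C^*(T)$, a contradiction.

**Step 2: from a minimizer to $\tau^*$.** Let $A$ be a minimizer. By Lemma 1, $E_\infty S_t\to0$, so $\tau:=\rho_{1/2}<\infty$ a.s. By purity, a.s. $A_t=\mathbf 1\{\tau\le t\}$ for all $t$; here $\tau$ is $(\mathcal F_{t+})$-optional and $E_\infty\tau=M(A)=T$. By F2, $P_\infty(\tau=0)\in\{0,1\}$, and $T>0$ forces $P_\infty(\tau>0)=1$. Lemma 5 gives an $(\mathcal F^X_t)$-stopping time $\tau^*=\tau$ a.s. Since $D_\theta,N_\theta,M$ depend on $A$ only up to $P_\infty$-null sets, $\tau^*\in\mathfrak M_T$, and by Step 1 of Section 4 and (3)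
$$\mathbb C(T)\le\sup_\theta E_\theta(\tau^*-\theta\mid\tau^*\ge\theta)=C^*(T)\le\bar{\mathbb C}(T)\le\mathbb C(T).$$
So all three values are equal, $\tau^*$ attains $\mathbb C(T)$, and $\bar\tau^*(\omega,\bar\omega)=\tau^*(\omega)$ is in $\bar{\mathfrak M}_T$ and attains $\bar{\mathbb C}(T)$. This proves parts 1 and 2.

**Step 3: minimizers in $\mathcal R$ are unique.** Let $A,B$ be minimizers. By Step 1 they are pure, with times $\tau_A,\tau_B$. The conditions $D_\theta\le cN_\theta$ and $M=T$ are preserved by averaging, so $\frac12(A+B)$ is a minimizer, hence pure. If $P_\infty(\tau_A\ne\tau_B)>0$, it would take the value $\frac12$ between the two times with positive probability, and would not be pure. So $\tau_A=\tau_B$ a.s.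

**Step 4: randomized optimizers.** Let $\bar\tau\in\bar{\mathfrak M}_T$ attain $\bar{\mathbb C}(T)$. Its process $A_t(\omega)=\bar P(\bar\tau(\omega,\cdot)\le t)$ is a minimizer, so for $P_\infty$-a.e. $\omega$, $\bar P(\bar\tau(\omega,\cdot)\le t)=\mathbf 1\{\tau^*(\omega)\le t\}$ for all $t$. That is, $\bar\tau=\tau^*$ a.e. for $P_\infty\otimes\bar P$. For finite $\theta$ write
$$\{\bar\tau\ne\tau^*\}=\bigcup_{q\in\mathbb Q_+}\big(\{\bar\tau\le q<\tau^*\}\cup\{\tau^*\le q<\bar\tau\}\big).$$
Each of these countably many sets is $P_\infty\otimes\bar P$-null, and its section at each $\bar\omega$ lies in $\mathcal F_q$, where $P_\theta$ and $P_\infty$ are equivalent. So for $\bar P$-a.e. $\bar\omega$ the section is $P_\infty$-null, hence $P_\theta$-null, and the set is $P_\theta\otimes\bar P$-null. This proves part 3. $\blacksquare$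

A check against Section 2: the exponential clock $A_t=1-e^{-t/T}$ has $M=T$ and $J=T$ but is not pure. By Step 1 it is not a minimizer, so $\mathbb C(T)<T$: the optimal rule does strictly better than every blind rule.

## 11. How the value depends on $T$

We prove part 4; now $\mathbb C=\bar{\mathbb C}=C^*$.

**Step 1: the two-sided bound and the limits.** $\mathbb C(T)\le T$ is (3), and $T\le12\,\mathbb C(T)e^{2\mathbb C(T)\mu^2}$ is Lemma 1, where in original units $\mu^2$ becomes $\mu^2/\sigma^2$. The first gives $\mathbb C(T)\to0$ as $T\downarrow0$, the second gives $\mathbb C(T)\to\infty$ as $T\to\infty$.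

**Step 2: strict monotonicity.** For $T<T'$ apply Lemma 3 to a minimizer for $T'$ with $c=\mathbb C(T')$. This gives $\mathbb C(T)<\mathbb C(T')$.

**Step 3: the Lipschitz bound, by starting $h$ later.** Let $A$ be a minimizer for $T$ and $h>0$. Put $A'_t=0$ for $t<h$ and $A'_t(\omega)=A_{t-h}(\omega(h+\cdot)-\omega(h))$ for $t\ge h$. Then $A'\in\mathcal R$. Under $P_\infty$ the shifted path $\omega(h+\cdot)-\omega(h)$ again has law $P_\infty$, so $M(A')=h+M(A)=T+h$. If $\theta\ge h$, then $L^\theta_t(\omega)=L^{\theta-h}_{t-h}(\omega(h+\cdot)-\omega(h))$, so $D_\theta(A')=D_{\theta-h}(A)$ and $N_\theta(A')=N_{\theta-h}(A)$. If $\theta<h$, then $N_\theta(A')=1$, and since $L^\theta_t=L^\theta_hL^h_t$ for $t\ge h$, with $L^\theta_h$ of mean $1$ and independent of the increments after $h$,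
$$D_\theta(A')=(h-\theta)+D_0(A)\le h+\mathbb C(T).$$
So $J(A')\le h+\mathbb C(T)$ and $\mathbb C(T+h)\le\mathbb C(T)+h$. With Steps 1 and 2, $\mathbb C$ is a continuous, strictly increasing, $1$-Lipschitz bijection of $(0,\infty)$.

**Step 4: optimality when only $E_\infty\tau\ge T$ is required.** Let $M(A)\ge T$ and $J(A)<\infty$. By Lemma 1, $M(A)<\infty$, and then $J(A)\ge\mathbb C(M(A))\ge\mathbb C(T)$ by Step 2. Applied to the processes of (randomized) stopping times, this says that none with $E_\infty\tau\ge T$ beats $\tau^*$.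

**Step 5: the dual maximization.** Let $J(A)\le\mathbb C(T)$. If $M(A)=0$ there is nothing to show, since $0<T$. If $M(A)>0$, then $M(A)<\infty$ by Lemma 1 and $\mathbb C(M(A))\le J(A)\le\mathbb C(T)$, so $M(A)\le T$ by Step 2. The time $\tau^*$ satisfies the constraint and has $E_\infty\tau^*=T$, so it is a maximizer. If $M(A)=T$, then $A$ is a minimizer for $T$, and by Step 3 of Section 10 it is a.s. equal to $\mathbf 1\{\tau^*\le\cdot\}$. So the maximizer is a.s. unique. $\blacksquare$
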